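
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The rotation diameter of 2-cut search trees on a tree}


\begin{abstract}
A search tree on a tree $G$ is $2$-cut if each of its subtrees spans a vertex set with at most two outside neighbors in $G$. We show that any two $2$-cut search trees on a tree with $n\ge 2$ vertices and $\ell$ leaves are connected by at most $2n-\ell-1$ rotations through $2$-cut search trees. This answers affirmatively the question whether the diameter is always at most $2n$. The proof describes a $2$-cut search tree by a partition of the non-root vertices of $G$ into paths, each carrying a binary search tree, and decides by a system of parity equations which of these paths the root should traverse in a single rotation. We also show that the diameter is at least $2n-11\ell+9$.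
\end{abstract}

\section{Introduction}

\subsection{Search trees, cuts and rotations}

Let $G$ be a connected graph. A \emph{search tree} on $G$ is a rooted tree $T$ with vertex set $V(G)$, defined recursively: some vertex $r$ is the root of $T$, and the subtrees rooted at the children of $r$ are search trees on the connected components of $G-r$, one for each component. One may read $T$ as a strategy for finding a hidden vertex of $G$: query $r$, learn whether $r$ is the hidden vertex and, if not, in which component of $G-r$ it lies, and continue there. For a node $v$ let $T_v$ be the subtree of $T$ rooted at $v$. Its vertex set $V(T_v)$, called the \emph{region} of $v$, is the set of vertices that are still possible at the moment when $v$ is queried. Let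
\[
N(v)=N_T(v)\subseteq V(G)\setminus V(T_v)
\]
be the set of vertices outside this region that are adjacent in $G$ to some vertex of it. For $k\ge1$ we call $T$ a \emph{$k$-cut} search tree if $|N(v)|\le k$ for every node $v$, that is, if at most $k$ vertices suffice to cut off each region that occurs in the search.

A \emph{rotation} exchanges two consecutive queries. Let $v$ be a non-root node with parent $p$. Rotating $v$ with $p$ gives the search tree in which $v$ takes the place of $p$ (it becomes the root, or a child of the former parent of $p$) and $p$ becomes a child of $v$. Each former child $c$ of $v$ becomes a child of $p$ if $V(T_c)$ contains a $G$-neighbor of $p$, and otherwise stays a child of $v$. All other parent relations are unchanged. Let $\mathcal R(G)$ be the graph whose vertices are the search trees on $G$, two being adjacent if one arises from the other by a single rotation, and let $\mathcal R_k(G)$ be the subgraph induced by the $k$-cut search trees. Distances in $\mathcal R_k(G)$, and its diameter, refer to shortest paths inside $\mathcal R_k(G)$.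

From now on $G$ is a tree with $n$ vertices. Two cases show what to expect.

\begin{itemize}
\item \emph{$k=1$.} The $1$-cut search trees on $G$ are exactly the rootings of $G$. Rotating a child $v$ of the root $s$ turns the rooting at $s$ into the rooting at $v$. A rotation of $v$ with $p\ne s$ leaves the set of $1$-cut trees, since afterwards the region of $p$ borders both on $v$ and on the $G$-parent of $p$. So $\mathcal R_1(G)$ is a copy of $G$, and its diameter is at most $n-1$.
\item \emph{$G$ is a path.} Then a search tree is a binary search tree, its regions are intervals, and every search tree is $2$-cut. So $\mathcal R_2(G)=\mathcal R(G)$. It is known that the diameter is at most $2n$.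
\end{itemize}

It is also known that for every tree $G$ and every $k\ge1$ the graph $\mathcal R_k(G)$ is connected and has diameter at most $(2k-1)n$. For $k=2$ this is $3n$, while paths suggest $2n$. The question, from \cite{thesis}, is whether $\operatorname{diam}(\mathcal R_2(G))\le 2n$ for every tree $G$. The answer is yes.

\begin{theorem}\label{thm:upper}
Let $G$ be a tree with $n\ge 2$ vertices and $\ell$ leaves. Then
\[
\operatorname{diam}(\mathcal R_2(G))\le 2n-\ell-1\le 2n-3 .
\]
\end{theorem}

For $n=1$ the diameter is $0$, so $\operatorname{diam}(\mathcal R_2(G))\le 2n$ holds for every tree. The constant $2$ cannot be improved when $\ell$ is small compared with $n$: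

\begin{theorem}\label{thm:lower}
Let $G$ be a tree with $n\ge 2$ vertices and $\ell$ leaves. Then $\operatorname{diam}(\mathcal R_2(G))\ge 2n-11\ell+9$.
\end{theorem}

Together, $\ell+1\le 2n-\operatorname{diam}(\mathcal R_2(G))\le 11\ell-9$. The proof of Theorem~\ref{thm:upper} is self-contained. Theorem~\ref{thm:lower} uses Pournin's theorem on the diameter of associahedra \cite{pournin}.

\subsection{The idea, on a path}\label{sec:idea}

Let $G$ be the path $v_1,\dots,v_n$ with $n\ge 3$. Let $T_1$ have root $v_1$ with child $v_n$, and below $v_n$ any binary search tree on $v_2,\dots,v_{n-1}$. Let $T_2$ have root $v_n$ with child $v_1$, and below $v_1$ any binary search tree on $v_2,\dots,v_{n-1}$, possibly a different one. The natural route from $T_1$ to $T_2$ passes through rootings: dissolve $T_1$ into the rooting at $v_1$, walk the root along the path to $v_n$, and build up $T_2$. We shall see in Section~\ref{sec:moves} that dissolving and building take $n-2$ rotations each. The walk takes $n-1$, so the total is $3n-5$.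

It is the walk that is wasteful. A \emph{single} rotation of $v_n$ with $v_1$ in $T_1$ makes $v_n$ the root, with child $v_1$, and hangs the old tree on $v_2,\dots,v_{n-1}$ below $v_1$. The root has crossed the whole path. Only now do we dissolve and rebuild, for a total of $2(n-2)+1=2n-3$.

In a general tree with a $2$-cut search tree, the vertices other than the root are partitioned into several such paths, called \emph{blocks} below. Each block hangs on a vertex just above its upper end, its attachment vertex. A block with $m$ vertices can be dissolved with $m-1$ rotations. If its attachment vertex is the root, one additional rotation can first carry the root along the block to its lower end; we then say that the block is used. We work from both ends, moving the root of $T_1$ with blocks of $T_1$ and the root of $T_2$ with blocks of $T_2$. If each block is dissolved once and used at most once, the total is at most $2(n-1)$. The trouble is that the two trees cut $G$ into blocks differently, and that a block carries the root to its own lower end, which may lie far away from the path between the two roots. We must choose which blocks to use so that the two roots finally meet. Count to each block the edge to its attachment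 vertex. Then each edge of $G$ lies on one block of $T_1$ and on one block of $T_2$, and it is crossed once for each of these two that is used. So the number used must be odd exactly for the edges between the two roots. This gives a system of equations modulo $2$. We shall show that it is solvable (Section~\ref{sec:parity}) and that any solution can be turned into an actual sequence of rotations (Section~\ref{sec:upper}).

\subsection{Conventions}

We call a subset of $V(G)$ connected if it induces a connected subgraph. In a search tree $T$, every region $V(T_v)$ is connected; if $p$ is the parent of $v$, then $V(T_v)$ is a component of $G[V(T_p)]-p$. As $V(T_p)$ is connected, $p\in N(v)$. A \emph{BST} on a path is a search tree on that path. We write $d$ for the distance in $\mathcal R_2(G)$. When $G$ is rooted at $s$, $D_c$ denotes the set of $G$-descendants of $c$, including $c$, and a path $(b_1,\dots,b_m)$, $m\ge1$, is \emph{descending} if $b_{i+1}$ is a $G$-child of $b_i$ for every $i<m$. ``$G$-parent'' refers to the rooted tree $G$, ``$T$-parent'' to the search tree.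

\section{Block systems}\label{sec:blocks}

What does a $2$-cut search look like? After the root $s$ has been queried, the region is some $D_b$ with a single outside neighbor, the $G$-parent $p$ of $b$. The next query $v\in D_b$ is unrestricted. It leaves a component between $p$ and $v$ (if $v\neq b$), which has two outside neighbors, and components hanging below $v$, which have one. In a region between two outside neighbors the search is forced onto the path connecting them, since a query off this path would leave a component with three outside neighbors. So the search proceeds along this path exactly as in a binary search tree, and each time subtrees of $G$ with a single outside neighbor fall off, in which a free choice is made again. The following definition records this.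

\begin{definition}
A \emph{block system} $\mathcal B$ on $G$ with root $s$ is a partition of $V(G)\setminus\{s\}$ into paths $B=(b_1,\dots,b_m)$, called \emph{blocks}, which are descending when $G$ is rooted at $s$, together with a BST $Y_B$ on each $B$ whose root is the bottom vertex $v_B:=b_m$. Let $a_B$ be the $G$-parent of the top vertex $b_1$; we say that $B$ is \emph{attached} at $a_B$. The block system prescribes a parent for every vertex except $s$: the parent of $v_B$ is $a_B$, and every other vertex of $B$ has its $Y_B$-parent.
\end{definition}

If all blocks are singletons, then the prescribed parent of each vertex is its $G$-parent, and we obtain the rooting of $G$ at $s$. In the example of Section~\ref{sec:idea}, $T_1$ has root $v_1$ and one block $(v_2,\dots,v_n)$.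

Let $G$ be rooted at $s$, and let $B=(b_1,\dots,b_m)$ be any descending path that avoids $s$. For an interval $I=[b_i..b_j]$ of $B$, $1\le i\le j\le m$, put $\tilde I=D_{b_i}\setminus D_{b_{j+1}}$, where $D_{b_{m+1}}:=\emptyset$. Thus $\tilde I$ consists of $I$ and of all sets $D_c$ where $c\notin B$ is a $G$-child of a vertex of $I$. It is connected, and its outside neighbors are the $G$-parent of $b_i$ and, if $j<m$, also $b_{j+1}$. In particular $\tilde B=D_{b_1}$ has the $G$-parent of $b_1$ as its only outside neighbor. For $b_t\in I$,
\begin{equation}\label{eq:components}
\begin{minipage}{0.8\textwidth}
the components of $\tilde I-b_t$ are $\widetilde{[b_i..b_{t-1}]}$ (if $t>i$), $\widetilde{[b_{t+1}..b_j]}$ (if $t<j$), and $D_c$ for each $G$-child $c\notin B$ of $b_t$.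
\end{minipage}
\end{equation}

\begin{lemma}[Structure]\label{lem:structure}
The prescribed parents of a block system with root $s$ define a $2$-cut search tree with root $s$. Every $2$-cut search tree with root $s$ arises in this way from exactly one block system.
\end{lemma}

\begin{proof}
\emph{From block systems to trees.} Given a block system, build a search tree recursively. Its root is $s$, and the components of $G-s$ are the sets $D_c$ with $c$ a $G$-child of $s$. Such a $c$ is the top of its block $B$, so $D_c=\tilde B$ and $a_B=s$. Choose $v_B$ as the root of this component; its parent is $s$, as prescribed. The recursion maintains that each current component is $\tilde I$ with $I=V((Y_B)_u)$ for some block $B$ and some $u\in B$, and that $u$ is chosen as its root. Let $u=b_t$. By \eqref{eq:components}, $\tilde I-u$ splits into two kinds of components.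
\begin{itemize}
\item The sets $\tilde J$, where $J$ runs over the vertex sets of the child subtrees of $u$ in $Y_B$. In $\tilde J$ choose the root of that child subtree. Its parent is $u$, as prescribed.
\item The sets $D_c$ for $G$-children $c\notin B$ of $u$. Such a $c$ is the top of its block $B_c$, because a block containing $c$ and its $G$-parent $u$ would be $B$. So $D_c=\tilde B_c$ and $a_{B_c}=u$. Choose $v_{B_c}$; its parent is $u$, as prescribed.
\end{itemize}
The recursion places every vertex once, with its prescribed parent. So the prescribed parents define this search tree. Its regions other than $V(G)$ have the form $\tilde I$, so they have at most two outside neighbors.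

\emph{Uniqueness.} In the tree $T$ just built, a bottom vertex $v_B$ has $V(T_{v_B})=\tilde B$ and $|N(v_B)|=1$. Every other vertex of $B$ lies strictly below $b_m$ in $Y_B$, so its region is $\tilde I$ with $I=[b_i..b_j]$, $j<m$, and $|N|=2$. Hence $T$ determines the bottom vertices. For each of them, $b_1$ is the vertex of $V(T_{v_B})=D_{b_1}$ closest to $s$, $B$ is the $G$-path from $b_1$ to $v_B$, and $Y_B$ is given by the $T$-parents inside $B$.

\emph{From trees to block systems.} Let $T$ be $2$-cut with root $s$. Call $v\ne s$ a \emph{leader} if $|N(v)|=1$; then $N(v)=\{p\}$ with $p$ the $T$-parent of $v$. Children of $s$ are leaders. Let $v$ be a leader. As $G$ is a tree and $V(T_v)$ is connected, only one edge $pb$, $b\in V(T_v)$, leaves $V(T_v)$. So $V(T_v)$ is the component of $G-pb$ that does not contain $s$. Hence $V(T_v)=D_b$, and $p$ is the $G$-parent of $b$. Let $B_v=(b_1,\dots,b_m)$ be the descending path from $b_1=b$ to $b_m=v$. Then $V(T_v)=\tilde B_v$, and $p$ is the $G$-parent of the top of $B_v$.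

Let $u$ be $v$ or a $T$-descendant of $v$, with $V(T_u)=\tilde I$ for an interval $I=[b_i..b_j]$ of $B_v$, where either $u=v$ and $I=B_v$, or $j<m$. We claim that $u\in I$. This is clear if $u=v$. Let $j<m$ and suppose $u\notin I$. Then the connected set $I$ lies in one component of $\tilde I-u$. This component is adjacent to $u$, to the $G$-parent of $b_i$, and to $b_{j+1}$. These three vertices are distinct, since $u\in\tilde I$ and the two others are different outside neighbors of $\tilde I$, and they lie outside the component. But the component is $V(T_w)$ for a child $w$ of $u$, so $|N(w)|\ge3$, a contradiction. This is the place where the $2$-cut condition is used.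

So $u=b_t\in I$, and by \eqref{eq:components} each child $w$ of $u$ is of one of two kinds.
\begin{itemize}
\item[(A)] $V(T_w)=\tilde J$ with $J=[b_i..b_{t-1}]$, or $J=[b_{t+1}..b_j]$ with $t<j$. If $u=v$, then $t=j=m$ and the latter does not occur. So in all cases the last vertex of $J$ has index less than $m$, the claim applies to $w$, and $|N(w)|=2$.
\item[(B)] $V(T_w)=D_c$ with $c\notin B_v$ a $G$-child of $u$. Then $N(w)=\{u\}$, so $w$ is a leader, and $u$ is the $G$-parent of the top $c$ of $B_w$.
\end{itemize}
Descending from $v$ through children of kind (A), we see that $v$ and the nodes so reached form a BST on $B_v$ with root $v=b_m$. None of these nodes except $v$ is a leader, so $v$ is the nearest leader at or above each of them. Conversely, every node $u\ne s$ has a nearest leader $v$ at or above it, since children of $s$ are leaders. All steps on the way from $v$ down to $u$ lead to non-leaders, so they are of kind (A), and $u\in B_v$. Hence the sets $B_v$, $v$ a leader, partition $V(G)\setminus\{s\}$. With the BSTs found, they form a block system. Its prescribed parents are the $T$-parents: inside a block this holds by the choice of the BST, and the $T$-parent of a leader $v$ is the vertex at which $B_v$ is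 attached.
\end{proof}

\begin{remark}
For $3$-cut search trees the claim in the proof fails. On a star with center $c$ and leaves $s,v,w,\dots$, query $s$, $v$, $w$ in this order, then $c$, then the rest. This search tree is $3$-cut. Here $v$ is a leader with $B_v=(c,v)$, and its child $w$ has the region $\tilde I$ for $I=[c..c]$, but $w\notin I$.
\end{remark}

We use the lemma to pass freely between a $2$-cut search tree and its block system $\mathcal B$. Note that $\sum_{B\in\mathcal B}|B|=n-1$.

\section{Two moves}\label{sec:moves}

We need only two kinds of rotations and their inverses, and they are easy to describe in terms of blocks. Let $B=(b_1,\dots,b_m)$ be a block of a block system with root $s$.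

\emph{Split.} Let $m\ge 2$. Then $b_m$ has a unique $Y_B$-child $b_t$. \emph{Splitting} $B$ replaces it by the two blocks $(b_1,\dots,b_t)$ and $(b_{t+1},\dots,b_m)$. The BST of the first has root $b_t$ and, below it, the part of $Y_B$ below $b_t$ on $b_1,\dots,b_{t-1}$. The BST of the second has root $b_m$ and, below it, the part of $Y_B$ below $b_t$ on $b_{t+1},\dots,b_{m-1}$. Either of these parts may be empty.

\emph{Switch.} Let $B$ be attached at $s$. \emph{Switching} $B$ makes $b_m$ the new root and replaces $B$ by
\[
\hat B:=(b_{m-1},\dots,b_1,s),
\]
whose BST has root $s$ and, below it, the $Y_B$-subtree on $b_1,\dots,b_{m-1}$ (empty if $m=1$).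

\begin{lemma}\label{lem:moves}
Splitting and switching yield block systems, and each changes the corresponding $2$-cut search tree by a single rotation.
\end{lemma}

\begin{proof}
\emph{Split.} The two new blocks are descending, with BSTs rooted at their bottoms. They are attached at $a_B$ and at $b_t$, respectively. In the tree $T$ of the old system, rotate $b_t$ with its parent $b_m$. Then $b_t$ becomes a child of $a_B$, and $b_m$ becomes a child of $b_t$. The only $G$-neighbor of $b_m$ in $V(T_{b_t})=\widetilde{[b_1..b_{m-1}]}$ is $b_{m-1}$. So among the former children of $b_t$, the one with region $\widetilde{[b_{t+1}..b_{m-1}]}$ (if $t<m-1$) moves to $b_m$. The one with region $\widetilde{[b_1..b_{t-1}]}$ (if $t>1$) and those with regions $D_c$, $c\notin B$ a $G$-child of $b_t$, stay at $b_t$. The other children of $b_m$ keep their parent. These are the parents prescribed by the new system.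

\emph{Switch.} Rooting $G$ at $b_m$ instead of $s$ reverses the parent relation along the path $s,b_1,\dots,b_m$ and changes it nowhere else. All other blocks are disjoint from this path, so they stay descending and keep their attachment vertices. The path $\hat B$ is descending in the new rooting, is attached at $b_m$, and its BST is rooted at its bottom $s$. So the new system is a block system with root $b_m$. In the tree of the old system, rotate $b_m$ with $s$. Then $b_m$ becomes the root with child $s$. The child of $b_m$ with region $\widetilde{[b_1..b_{m-1}]}$ (if $m\ge2$) contains the neighbor $b_1$ of $s$ in its region, so it moves to $s$. The children of $b_m$ with regions $D_c$ have no neighbor of $s$ in their regions and stay. The other children of $s$ stay at $s$. These are the prescribed parents.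
\end{proof}

A \emph{move} is a split, a switch, or the inverse of one of these. Let $\delta(\mathcal B_1,\mathcal B_2)$ be the least number of moves that transform $\mathcal B_1$ into $\mathcal B_2$. By Lemmas~\ref{lem:structure} and~\ref{lem:moves},
\begin{equation}\label{eq:d-delta}
d(T_1,T_2)\le\delta(\mathcal B_1,\mathcal B_2)
\end{equation}
if $\mathcal B_i$ is the block system of $T_i$. Each split increases the number of blocks by one, so $|B|-1$ splits turn a block $B$ into singletons.

\begin{remark}[The direct route]\label{rem:direct}
Let $\mathcal B_i$ have root $s_i$ and $k_i$ blocks. Splitting everything turns $\mathcal B_i$ into the rooting at $s_i$ with $n-1-k_i$ splits. The rooting at $s_1$ becomes the rooting at $s_2$ by switching one singleton for each edge of the $G$-path from $s_1$ to $s_2$. For $n\ge2$ the total is at most $2(n-2)+(n-1)=3n-5$. To save on the summand $n-1$, the root must move in bigger steps, by switching long blocks before they are split.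
\end{remark}

\begin{example}[Stars]\label{ex:star}
Let $G$ be a star with center $c$ and $\ell\ge4$ leaves, so $n=\ell+1$. A block system with root $c$ has only singletons. In one whose root is a leaf $s$, the block containing $c$ is $(c)$ or $(c,u)$ with a leaf $u\ne s$, and all other blocks are singletons. So the $2$-cut search trees are the rootings $R_c$, $R_s$ and the trees $Q_{su}$ with root $s$, then $u$, then $c$, and the other leaves below $c$. The rotations between them are $R_c\leftrightarrow R_s$ (a switch), $R_s\leftrightarrow Q_{su}$ (a split or its inverse) and $Q_{su}\leftrightarrow Q_{us}$ (a switch). Indeed, the only other rotation exchanges $c$ with a leaf $w$ below it in $Q_{su}$, and it makes $N(c)=\{s,u,w\}$. Every tree has distance at most $2$ from $R_c$, so the diameter is at most $4$. If $s,u,s',u'$ are distinct leaves, the trees within distance $2$ of $Q_{su}$ are $Q_{su}$, $Q_{us}$, $R_s$, $R_u$, $R_c$ and the trees $Q_{sw}$. None of them is within distance $1$ of $Q_{s'u'}$, that is, among $Q_{s'u'},Q_{u's'},R_{s'}$. So the diameter is $4$, and $2n-\operatorname{diam}(\mathcal R_2(G))=2\ell-2$.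
\end{example}

\section{Which blocks to switch}\label{sec:parity}

Let $T_1,T_2$ be $2$-cut search trees with roots $s_1,s_2$ and block systems $\mathcal B_1,\mathcal B_2$. To follow the root we assign edges to blocks. For a block $B=(b_1,\dots,b_m)$ let $B^+$ be the path from $a_B$ to $v_B$, with edges $a_Bb_1,b_1b_2,\dots,b_{m-1}b_m$. Every edge $e$ of $G$ lies on exactly one of the paths $B^+$ with $B\in\mathcal B_i$, namely that of the block containing the endpoint of $e$ farther from $s_i$. We denote this block by $\beta_i(e)$. If $B$ is attached at the root, switching it carries the root along $B^+$, and $\hat B^+$ is the same path traversed backward.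

Let $P$ be the edge set of the $G$-path from $s_1$ to $s_2$. The counting argument of Section~\ref{sec:idea} leads to the following condition, where $\varphi(B)=1$ means that $B$ is to be switched.

\begin{definition}
A map $\varphi:\mathcal B_1\sqcup\mathcal B_2\to\{0,1\}$ is \emph{good} if
\begin{equation}\label{eq:good}
\varphi(\beta_1(e))+\varphi(\beta_2(e))\equiv[e\in P]\pmod 2\qquad\text{for all } e\in E(G),
\end{equation}
where $[e\in P]$ is $1$ if $e\in P$ and $0$ otherwise. We write $\varphi_i(e)=\varphi(\beta_i(e))$.
\end{definition}

So on $P$ exactly one of the two blocks through $e$ is used, and off $P$ both or neither. If $\varphi$ is good, so is $1-\varphi$.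

\begin{example}\label{ex:spider}
Let $G$ be the spider with center $x$ and three legs $p_1,\dots,p_L$ and $q_1,\dots,q_L$ and $r_1,\dots,r_L$, where $p_1,q_1,r_1$ are adjacent to $x$; so $n=3L+1$. Let $T_1$ have root $p_L$, the block $B=(p_{L-1},\dots,p_1,x,r_1,\dots,r_L)$ with any BST rooted at $r_L$, and singletons $\{q_i\}$. Let $T_2$ have root $q_L$, the block $B'=(q_{L-1},\dots,q_1,x,r_1,\dots,r_L)$ with any BST rooted at $r_L$, and singletons $\{p_i\}$. See Figure~\ref{fig:spider}. The edges of the three legs give the equations
\[
\varphi(B)+\varphi(\{p_i\})\equiv1,\qquad \varphi(\{q_i\})+\varphi(B')\equiv1,\qquad \varphi(B)+\varphi(B')\equiv0 .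
\]
There are two solutions.

If $\varphi(B)=\varphi(B')=1$, all singletons have value $0$. Switch $B$ in $T_1$; the root is now $r_L$, and the blocks are $(r_{L-1},\dots,r_1,x,p_1,\dots,p_L)$ and the $\{q_i\}$. Switch $B'$ in $T_2$; again the root is $r_L$, and the blocks are $(r_{L-1},\dots,r_1,x,q_1,\dots,q_L)$ and the $\{p_i\}$. Now split both to the rooting at $r_L$. This gives a route from $T_1$ to $T_2$ of length $2+2(2L-1)=4L$. Its root makes a detour down the third leg and back.

If $\varphi(B)=\varphi(B')=0$, all singletons have value $1$. This is the direct route of Remark~\ref{rem:direct}: split $B$, walk the root from $p_L$ to $q_L$, rebuild $B'$. Its length is $2(2L-1)+2L=6L-2$.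
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\draw (-3,0)--(3,0);
\draw (0,0)--(0,-2.4);
\draw[very thick] (-3,-0.22)--(-0.22,-0.22)--(-0.22,-2.4);
\draw[very thick,dashed] (3,-0.22)--(0.22,-0.22)--(0.22,-2.4);
\fill (-3,0) circle (2pt);
\fill (-1.5,0) circle (2pt);
\fill (0,0) circle (2pt);
\fill (1.5,0) circle (2pt);
\fill (3,0) circle (2pt);
\fill (0,-1.2) circle (2pt);
\fill (0,-2.4) circle (2pt);
\node[above] at (-3,0.05) {$p_2=s_1$};
\node[above] at (-1.5,0.05) {$p_1$};
\node[above] at (0,0.05) {$x$};
\node[above] at (1.5,0.05) {$q_1$};
\node[above] at (3,0.05) {$q_2=s_2$};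
\node[right] at (0.3,-1.2) {$r_1$};
\node[right] at (0.3,-2.4) {$r_2$};
\node at (-1.6,-0.55) {$B^+$};
\node at (1.6,-0.55) {$B'^+$};
\end{tikzpicture}
\caption{The spider with legs of length $2$. The tree $T_1$ has root $p_2$ and a block $B=(p_1,x,r_1,r_2)$, with $B^+$ drawn solid. The tree $T_2$ has root $q_2$ and a block $B'=(q_1,x,r_1,r_2)$, with $B'^+$ drawn dashed. Two rotations carry both roots to $r_2$, along $B^+$ and $B'^+$. The leg $x,r_1,r_2$, which is not between the roots, is crossed twice.}
\label{fig:spider}
\end{figure}

\begin{lemma}\label{lem:good}
A good $\varphi$ exists.
\end{lemma}

\begin{proof}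
Let $H$ be the simple bipartite graph with parts $\mathcal B_1$ and $\mathcal B_2$ in which $B\in\mathcal B_1$ and $B'\in\mathcal B_2$ are adjacent if $B^+$ and $B'^+$ have a common edge. Condition \eqref{eq:good} puts equations on the edges of $H$, one for each common edge of $B^+$ and $B'^+$. We show (a) that the equations put on the same edge of $H$ agree, and (b) that $H$ has no cycles, so that nothing can go wrong around a cycle.

\emph{(a) For $B\in\mathcal B_1$ and $B'\in\mathcal B_2$, either all or none of the common edges of $B^+$ and $B'^+$ lie in $P$.} The common edges form a path, since $G$ is a tree. If the claim fails, this path contains consecutive edges $e\in P$ and $e'\notin P$, meeting at some $x$. As $x$ is an inner vertex of $B^+$, which is descending in the rooting at $s_1$, we have $x\ne s_1$, and one of $e,e'$ is the first edge of the path from $x$ to $s_1$. Likewise, since $B'^+$ is descending in the rooting at $s_2$, we have $x\ne s_2$, and one of $e,e'$ is the first edge of the path from $x$ to $s_2$. As $e\in P$, the vertex $x$ lies on the $s_1$--$s_2$ path, as an inner vertex. So these two first edges are distinct and both belong to $P$. Hence $e,e'\in P$, a contradiction.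

\emph{(b) $H$ is a forest.} Paths $B^+$ of the same tree are edge-disjoint but may share vertices, so we pass to sets that are genuinely disjoint. Let $G^*$ be obtained from $G$ by subdividing each edge $e$ by a new vertex $m_e$, and for a block $B\in\mathcal B_i$ put $B^*=B\cup\{m_e:\beta_i(e)=B\}$. This is the vertex set of a path in $G^*$ (which is $B^+$ subdivided, without its first vertex $a_B$). For two different blocks of the same $\mathcal B_i$ these sets are disjoint. If $B$ and $B'$ are adjacent in $H$, the sets $B^*$ and $B'^*$ have some $m_e$ in common.

Suppose $H$ has a cycle. Root $G^*$ arbitrarily, and for a connected set call its vertex closest to the root its top; it lies on the path from any element of the set to the root. Among the sets $B^*$ on the cycle, let $X$ be one whose top has maximum depth, and let $Y,Z$ be the sets belonging to the two cycle neighbors of the block of $X$. These neighbors are distinct blocks of the same tree, so $Y\cap Z=\emptyset$. Let $y\in X\cap Y$. The tops of $X$ and of $Y$ both lie on the path from $y$ to the root, and the top of $Y$ is not deeper than that of $X$. So the path in $Y$ from $y$ to the top of $Y$ passes through the top of $X$, which therefore lies in $Y$. In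 the same way the top of $X$ lies in $Z$. This contradicts $Y\cap Z=\emptyset$.

By (a), condition \eqref{eq:good} amounts to exactly one equation $\varphi(B)+\varphi(B')\equiv\varepsilon_{BB'}$ per edge $BB'$ of $H$, where $\varepsilon_{BB'}=1$ if the common edges lie in $P$ and $0$ otherwise. By (b), we may fix $\varphi$ at one vertex of each component of $H$ and propagate.
\end{proof}

\section{The upper bound}\label{sec:upper}

For a block system $\mathcal B$ on whose blocks a map $\varphi$ with values in $\{0,1\}$ is given, let
\[
w(\mathcal B)=\sum_{B\in\mathcal B}\bigl(|B|-1+\varphi(B)\bigr),
\]
the cost of splitting every block into singletons and switching those of value $1$.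

\begin{proposition}\label{prop:main}
Let $\mathcal B_1,\mathcal B_2$ be block systems on a tree $G$ and $\varphi$ a good map for them. Then $\delta(\mathcal B_1,\mathcal B_2)\le w(\mathcal B_1)+w(\mathcal B_2)$.
\end{proposition}

The map $\varphi$ tells us which blocks to switch but not when, and a block can be switched only while it is attached at the root. If a block of value $1$ is attached at one of the two roots, we switch it. It may happen that there is none.

\begin{example}\label{ex:stuck}
Let $G$ be the path $a,x,b$, and let $T_1$, $T_2$ be its rootings at $a$ and at $b$. The blocks of $T_1$ are $\{x\},\{b\}$ and those of $T_2$ are $\{x\},\{a\}$. The edge $ax$ lies on the block $\{x\}$ of $T_1$ and on $\{a\}$ of $T_2$; the edge $xb$ lies on $\{b\}$ of $T_1$ and on $\{x\}$ of $T_2$. Giving $\{a\}$ and $\{b\}$ the value $1$ and both copies of $\{x\}$ the value $0$ is good. But the block attached at the root $a$ of $T_1$ is $\{x\}$, of value $0$, and so is the block attached at the root $b$ of $T_2$. The remedy is to cut $G$ at $x$. On the edge $ax$, the root must go from $a$ to $x$. This is the inverse of switching the block $\{a\}$ in the rooting at $x$, which is $T_2$ restricted to $\{a,x\}$. On the edge $xb$, the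 root must go from $x$ to $b$, by switching $\{b\}$ in $T_1$ restricted to $\{x,b\}$. Doing one after the other takes $2=w(\mathcal B_1)+w(\mathcal B_2)$ moves.
\end{example}

In general we shall find a vertex $x$ between the roots which is a singleton block of both trees, and cut there. The following lemma allows us to work on one side of $x$ while the other side waits.

\begin{lemma}[Amalgamation]\label{lem:glue}
Let $A,A'$ be connected subgraphs of $G$ with $G=A\cup A'$ and $V(A)\cap V(A')=\{x\}$. Let $\mathcal C$ be a block system on $A$ with any root $s$, and $\mathcal D$ a block system on $A'$ with root $x$. Then $\mathcal C\cup\mathcal D$, with the BSTs given, is a block system on $G$ with root $s$. If a move turns $\mathcal C$ into $\mathcal C'$, then a move turns $\mathcal C\cup\mathcal D$ into $\mathcal C'\cup\mathcal D$.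
\end{lemma}

\begin{proof}
The set $V(G)\setminus\{s\}$ is the disjoint union of $V(A)\setminus\{s\}$ and $V(A')\setminus\{x\}$. Root $G$ at $s$. The path from a vertex of $A$ to $s$ stays in $A$, and the path from a vertex of $A'$ to $s$ starts with its path to $x$ in $A'$. So the $G$-parent of a vertex of $V(A)\setminus\{s\}$ is its parent in $A$ rooted at $s$, and the $G$-parent of a vertex of $V(A')\setminus\{x\}$ is its parent in $A'$ rooted at $x$. Hence all blocks are descending in $G$, with the same attachment vertices as before. This proves the first statement. A split concerns a single block and its BST; a switch concerns the root $s$ and a block of $\mathcal C$ attached at it. Performing the same split or switch on $\mathcal C\cup\mathcal D$ leaves the blocks in $\mathcal D$ untouched and yields $\mathcal C'\cup\mathcal D$. If $\mathcal C'$ arises from $\mathcal C$ by the inverse of a split or switch, apply this with $\mathcal C$ and $\mathcal C'$ exchanged.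
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Let $s_i$ be the root of $\mathcal B_i$. We use induction on $n=|V(G)|$ and, for fixed $n$, on $\#\varphi^{-1}(1)$.

\emph{Step 1: equal roots.} If $s_1=s_2$ (this includes $n=1$), split all blocks of both systems into singletons. Both arrive at the rooting at $s_1$, so
\[
\delta(\mathcal B_1,\mathcal B_2)\le\sum_{B\in\mathcal B_1}(|B|-1)+\sum_{B\in\mathcal B_2}(|B|-1)\le w(\mathcal B_1)+w(\mathcal B_2).
\]
From now on let $s_1\ne s_2$.

\emph{Step 2: blocks of value $0$ may be assumed to be singletons.} A block that is not to be switched can be split at once. Split every block $B$ with $\varphi(B)=0$ into singletons and give these the value $0$. The number of moves is the sum of $|B|-1$ over these blocks, which is exactly the decrease of $w(\mathcal B_1)+w(\mathcal B_2)$. The roots do not change. The edges of $B^+$ are distributed among the new blocks, all of value $0$, so the functions $\varphi_1,\varphi_2$ on $E(G)$ do not change either, and the new assignment is good. Also $\#\varphi^{-1}(1)$ is unchanged. So it suffices to prove the proposition when all blocks of value $0$ are singletons, which we assume.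

\emph{Step 3: some block of value $1$ is attached at its root.} By symmetry let $B\in\mathcal B_1$ with $\varphi(B)=1$ be attached at $s_1$. Switch $B$. This single move gives a system $\mathcal B_1'$ with root $v_B$. Put $\varphi(\hat B)=0$. As $\hat B^+$ and $B^+$ have the same edges and all other blocks keep theirs, $\varphi_1$ changes exactly on $B^+$, from $1$ to $0$. Since $B^+$ is the path from $s_1$ to $v_B$, the path from $v_B$ to $s_2$ has as its edge set the symmetric difference of $P$ and the edge set of $B^+$. So both sides of \eqref{eq:good} change parity exactly on $B^+$, and the new assignment is good. As $|\hat B|=|B|$, we have $w(\mathcal B_1')=w(\mathcal B_1)-1$. There is one block of value $1$ fewer, so induction gives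
\[
\delta(\mathcal B_1,\mathcal B_2)\le 1+w(\mathcal B_1')+w(\mathcal B_2)=w(\mathcal B_1)+w(\mathcal B_2).
\]

\emph{Step 4: finding a place to cut.} Assume that no block of value $1$ of $\mathcal B_i$ is attached at $s_i$, for $i=1,2$. Let $e_1,\dots,e_q$, $q\ge1$, be the edges of $P$ in order from $s_1$ to $s_2$. A neighbor of $s_i$ is the top of its block in $\mathcal B_i$. So the block $\beta_1(e_1)$ is attached at $s_1$ and $\beta_2(e_q)$ is attached at $s_2$, and therefore $\varphi_1(e_1)=0$ and $\varphi_2(e_q)=0$. By \eqref{eq:good}, $\varphi_1(e_q)=1$. So $q\ge2$, and there is an $i<q$ with $\varphi_1(e_i)=0$ and $\varphi_1(e_{i+1})=1$. By \eqref{eq:good} again, $\varphi_2(e_{i+1})=0$. Let $x$ be the common vertex of $e_i$ and $e_{i+1}$; it is different from $s_1$ and $s_2$. The endpoint of $e_i$ farther from $s_1$ is $x$, so the block of $\mathcal B_1$ containing $x$ is $\beta_1(e_i)$, of value $0$. The endpoint of $e_{i+1}$ farther from $s_2$ is $x$, so the block of $\mathcal B_2$ containing $x$ is $\beta_2(e_{i+1})$, of value $0$. By Step 2, $\{x\}$ is a block of both systems.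

\emph{Step 5: cutting at $x$.} Let $C$ be the vertex set of the component of $G-x$ containing $s_1$, and put $G_1=G[C\cup\{x\}]$ and $G_2=G-C$. These are trees sharing exactly the vertex $x$, and $G=G_1\cup G_2$. As $x$ lies on the path from $s_1$ to $s_2$, we have $s_1\in V(G_1)\setminus\{x\}$ and $s_2\in V(G_2)\setminus\{x\}$, so both trees have fewer than $n$ vertices. A block other than $\{x\}$ is a path avoiding $x$, so it lies in $V(G_1)\setminus\{x\}$ or in $V(G_2)\setminus\{x\}$. Define block systems, keeping the BSTs, as follows:
\begin{align*}
\mathcal B_1^1&\text{ on }G_1\text{ with root }s_1: &&\text{the blocks of }\mathcal B_1\text{ in }V(G_1),\text{ including }\{x\};\\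
\mathcal B_1^2&\text{ on }G_2\text{ with root }x: &&\text{the blocks of }\mathcal B_1\text{ in }V(G_2)\setminus\{x\};\\
\mathcal B_2^1&\text{ on }G_1\text{ with root }x: &&\text{the blocks of }\mathcal B_2\text{ in }V(G_1)\setminus\{x\};\\
\mathcal B_2^2&\text{ on }G_2\text{ with root }s_2: &&\text{the blocks of }\mathcal B_2\text{ in }V(G_2),\text{ including }\{x\}.
\end{align*}
Each is a partition as required. For an edge of $G_h$, the endpoint farther from $s_i$ in $G$ is also the endpoint farther from the root of $\mathcal B_i^h$ in $G_h$, because a path from a vertex of $G_h$ to $s_i$ either stays in $G_h$ (if $h=i$) or leaves $G_h$ at $x$ (if $h\ne i$). So the blocks are descending, and the edges of $G_h$ are assigned to the same blocks in $\mathcal B_i^h$ as in $\mathcal B_i$. Every block of $\mathcal B_i$ belongs to exactly one of $\mathcal B_i^1,\mathcal B_i^2$.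

The restriction of $\varphi$ is good for the pair $\mathcal B_1^h,\mathcal B_2^h$, $h=1,2$: the edges of the path between the two roots, from $s_1$ to $x$ in $G_1$ and from $x$ to $s_2$ in $G_2$, are exactly those in $P\cap E(G_h)$. By induction,
\begin{equation}\label{eq:halves}
\delta(\mathcal B_1^h,\mathcal B_2^h)\le w(\mathcal B_1^h)+w(\mathcal B_2^h)\qquad(h=1,2).
\end{equation}
Now transform
\[
\mathcal B_1=\mathcal B_1^1\cup\mathcal B_1^2\;\longrightarrow\;\mathcal B_2^1\cup\mathcal B_1^2\;\longrightarrow\;\mathcal B_2^1\cup\mathcal B_2^2=\mathcal B_2 .
\]
For the first arrow apply Lemma~\ref{lem:glue} with $A=G_1$ and $A'=G_2$ to each move; the waiting system $\mathcal B_1^2$ has root $x$, as the lemma requires. In the middle both parts have root $x$, so the roles can be exchanged. For the second arrow apply the lemma with $A=G_2$ and $A'=G_1$; now the waiting system is $\mathcal B_2^1$, again with root $x$. Hence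
\[
\delta(\mathcal B_1,\mathcal B_2)\le\delta(\mathcal B_1^1,\mathcal B_2^1)+\delta(\mathcal B_1^2,\mathcal B_2^2)\le w(\mathcal B_1)+w(\mathcal B_2),
\]
by \eqref{eq:halves} and since each block is counted in exactly one of the halves.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $T_1,T_2$ be $2$-cut with roots $s_1,s_2$ and block systems $\mathcal B_1,\mathcal B_2$ of sizes $k_1,k_2$. Let $\varphi$ be good (Lemma~\ref{lem:good}). Since $\sum_{B\in\mathcal B_i}|B|=n-1$, Proposition~\ref{prop:main} and \eqref{eq:d-delta} give
\[
d(T_1,T_2)\le 2(n-1)-(k_1+k_2)+\#\varphi^{-1}(1)=2(n-1)-\#\varphi^{-1}(0).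
\]
This already answers the question. Replacing $\varphi$ by $1-\varphi$ if necessary, we may assume $\#\varphi^{-1}(0)\ge\frac12(k_1+k_2)$. A leaf of $G$ other than $s_i$ has no $G$-child in the rooting at $s_i$, so it is the bottom of its block; thus $k_i\ge\ell-1$. Hence $d(T_1,T_2)\le2(n-1)-(\ell-1)=2n-\ell-1$. Finally, $\ell\ge2$ because $n\ge2$.
\end{proof}

\section{The lower bound}\label{sec:lower}

For the lower bound we partition all but one vertex of $G$ into $\ell-1$ paths, choose on each of them two BSTs that are far apart, and combine these into two $2$-cut search trees on $G$. Each rotation will act on at most one of the paths. To see this, we project search trees to connected vertex sets.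

\begin{lemma}[Projection]\label{lem:proj}
Let $\emptyset\ne X\subseteq V(G)$ be connected. For every search tree $T$ on $G$, the $T$-ancestor order restricted to $X$ is the ancestor order of a search tree $T|_X$ on $G[X]$. A rotation of $v$ with $p$ in $T$ rotates $v$ with $p$ in $T|_X$ if $v,p\in X$, and leaves $T|_X$ unchanged otherwise.
\end{lemma}

\begin{proof}
\emph{The projection.} Let $x$ be the deepest node with $X\subseteq V(T_x)$. Then $x\in X$, since otherwise the connected set $X$ would lie in one component of $G[V(T_x)]-x$, which is the region of a child of $x$. So $x$ is a $T$-ancestor of all of $X$. Make $x$ the root of $T|_X$ and recurse on the components of $G[X]-x$. It remains to see that vertices $u,w$ in different components of $G[X]-x$ are incomparable in $T$. If $u$ were a $T$-ancestor of $w$, the $G$-path from $u$ to $w$, which contains $x$, would lie in the connected set $V(T_u)$; but $x$ is strictly above $u$. Exchanging $u$ and $w$ excludes the other case.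

\emph{Effect of a rotation on the ancestor order.} The rotation of $v$ with $p$ changes the ancestor relation exactly as follows.
\begin{itemize}
\item[($\alpha$)] The order of $p$ and $v$ is reversed.
\item[($\beta$)] For $w\in V(T_v)\setminus\{v\}$, $p$ ceases to be an ancestor of $w$ if and only if $v$ lies on the $G$-path from $p$ to $w$.
\item[($\gamma$)] For $w\in V(T_p)\setminus(V(T_v)\cup\{p\})$, $v$ becomes an ancestor of $w$. For such $w$, $p$ lies on the $G$-path from $v$ to $w$.
\end{itemize}
In ($\gamma$), the last statement holds because $v$ and $w$ are in different components of $G[V(T_p)]-p$. For ($\beta$), let $W$ be the region of the child of $v$ whose subtree contains $w$. By definition of the rotation, $p$ ceases to be an ancestor of $w$ if and only if $W$ contains no neighbor of $p$. If $p$ has a neighbor in $W$, then $W\cup\{p\}$ is connected, so the path from $p$ to $w$ lies in it and avoids $v$. If not, consider the connected set $V(T_v)\cup\{p\}$, which contains the path. In this set the only outside neighbor of $W$ is $v$, so the path enters $W$ through $v$.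

\emph{Effect on $T|_X$.} Paths between vertices of $X$ stay in $X$. If the relation of a pair in $X$ changes by ($\beta$), then $p,w\in X$, hence $v\in X$. If it changes by ($\gamma$), then $v,w\in X$, hence $p\in X$. So nothing changes on $X$ unless $v,p\in X$. If $v,p\in X$, then $p$ is the parent of $v$ in $T|_X$ as well, the regions of $v$ and $p$ in $T|_X$ are $V(T_v)\cap X$ and $V(T_p)\cap X$, and the rules ($\alpha$)--($\gamma$), restricted to $X$, are exactly those for rotating $v$ with $p$ in $T|_X$.
\end{proof}

\begin{lemma}\label{lem:path}
Let $P_m$ be a path on $m\ge1$ vertices. Then $\operatorname{diam}(\mathcal R(P_m))\ge 2m-11$.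
\end{lemma}

\begin{proof}
The graph $\mathcal R(P_m)$ is the graph of the $(m-1)$-dimensional associahedron. By Pournin's theorem \cite{pournin}, the $d$-dimensional associahedron has diameter $2d-4$ for $d>9$. So for $m\ge11$ the diameter is $2(m-1)-4=2m-6$.

For $m\le10$ consider the two monotone chains, that is, the rootings of the path at its two ends. Adjacent vertices of a graph are comparable in every search tree on it, since two incomparable vertices lie in different components once their lowest common ancestor is removed from its region. Consider a rotation and the rules in the proof of Lemma~\ref{lem:proj}. If $p$ ceases to be an ancestor of $w$ by ($\beta$), then $v$ lies strictly between $p$ and $w$ on a path, and in ($\gamma$) $p$ lies strictly between $v$ and $w$; so in both cases the pair concerned is not adjacent. Hence the order of an adjacent pair changes only by ($\alpha$), and each rotation reverses at most one adjacent pair. Between the two chains all $m-1$ adjacent pairs must be reversed, so their distance is at least $m-1\ge2m-11$.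
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Root $G$ at a leaf $s$. For each vertex other than $s$ that has children, choose one child. The chosen edges partition $V(G)\setminus\{s\}$ into descending paths, each ending in a leaf different from $s$. As each such leaf ends exactly one path, there are $\ell-1$ of them, $X_1,\dots,X_{\ell-1}$.

\emph{Every choice of BSTs on the $X_i$ is realized.} Let an arbitrary BST $Y_i$ on each $X_i=(x_1,\dots,x_m)$ be given. We construct a $2$-cut search tree $T$ on $G$ with $T|_{X_i}=Y_i$ for all $i$. A single block $X_i$ will not do in general, since the BST of a block must be rooted at its bottom; so we cut $X_i$ along the right spine of $Y_i$, where ``right'' is the direction of increasing index. Let $x_{j_1}$ be the root of $Y_i$ and, as long as $j_t<m$, let $x_{j_{t+1}}$ be the root of the subtree of $Y_i$ on $x_{j_t+1},\dots,x_m$. This gives $j_1<\dots<j_q=m$. Put $j_0=0$, and use the blocks $(x_{j_{t-1}+1},\dots,x_{j_t})$, $1\le t\le q$, whose BST has root $x_{j_t}$ and, below it, the left subtree of $x_{j_t}$ in $Y_i$, which is the one on $x_{j_{t-1}+1},\dots,x_{j_t-1}$. Over all $i$ this is a block system with root $s$; let $T$ be its $2$-cut search tree. For $t\ge2$,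 the block ending in $x_{j_t}$ is attached at $x_{j_{t-1}}$, which is also the $Y_i$-parent of $x_{j_t}$. So the $T$-parent of each vertex of $X_i$ other than $x_{j_1}$ is its $Y_i$-parent. Hence all of $X_i$ consists of $T$-descendants of $x_{j_1}$, no proper $T$-ancestor of $x_{j_1}$ lies in $X_i$, and the $T$-ancestor order on $X_i$ is that of $Y_i$. That is, $T|_{X_i}=Y_i$.

\emph{Distance.} For each $i$ choose two BSTs on $X_i$ at distance $\operatorname{diam}(\mathcal R(P_{|X_i|}))$, and let $T_1,T_2$ be the two corresponding trees on $G$. The sets $X_i$ are disjoint. So by Lemma~\ref{lem:proj} each rotation changes at most one of the projections to $X_1,\dots,X_{\ell-1}$, and that one by a single rotation. By Lemma~\ref{lem:path},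
\[
d(T_1,T_2)\ge\sum_{i=1}^{\ell-1}\bigl(2|X_i|-11\bigr)=2(n-1)-11(\ell-1)=2n-11\ell+9. \qedhere
\]
\end{proof}

\begin{thebibliography}{9}
\bibitem{thesis} \emph{Search Trees On Graphs}, \url{https://refubium.fu-berlin.de/bitstream/handle/fub188/45994/phd.pdf?isAllowed=y&save=y&sequence=1}.
\bibitem{pournin} Pournin, \emph{The diameter of associahedra}, Adv. Math. \textbf{259} (2014).
\end{thebibliography}

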